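\title{A bimodule form of the approximation property that fails for $SL_3(\mathbb Z)\times(\mathbb Z/2\wr\mathbb Z)$}

\begin{abstract}
Every function $u$ in the Fourier algebra of a locally compact group $G$ acts on $B(L^2(G))$ by a normal $L^\infty(G)$-bimodule map $\widehat\Theta(u)$ that multiplies $\lambda_s$ by $u(s)$. We consider the condition that each operator $T$ lie in the ultraweakly closed $L(G)$-bimodule generated by the operators $\widehat\Theta(u)(T)$. Groups with the approximation property (AP) satisfy it. We show that it can fail: if $N$ is a discrete group without AP and $\Lambda$ is an infinite discrete group, then it fails for $N\times(\mathbb Z/2\wr\Lambda)$, so in particular for $SL_3(\mathbb Z)\times(\mathbb Z/2\wr\mathbb Z)$. A discrete group $N$ has AP if and only if $N\times(\mathbb Z/2\wr\mathbb Z)$ satisfies the condition. The condition passes to open subgroups and to direct factors.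
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a locally compact group with left Haar measure and let $\lambda$ be its left regular representation on $L^2(G)$, $(\lambda_s\xi)(t)=\xi(s^{-1}t)$. Two von Neumann algebras act on $L^2(G)$: the algebra $L^\infty(G)$, acting by multiplication, and the group von Neumann algebra $L(G)=\{\lambda_s:s\in G\}''$. The Fourier algebra $A(G)$ consists of the functions $u(s)=\langle\lambda_s\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$; it is closed under sums and pointwise products. Inner products are linear in the first variable.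

The ultraweak topology on $B(H)$ is defined by the functionals $R\mapsto\sum_j\langle R\xi_j,\eta_j\rangle$ with $\sum_j\|\xi_j\|\|\eta_j\|<\infty$. These are the \emph{normal} functionals; they form a norm closed subspace of $B(H)^*$. A linear map between spaces of operators is normal if it is ultraweakly continuous, and completely bounded if its amplifications to $n\times n$ matrices have uniformly bounded norms.

For $u\in A(G)$ let $\widehat\Theta(u)$ be the unique normal completely bounded map on $B(L^2(G))$ such that
\[
\widehat\Theta(u)(fTf')=f\,\widehat\Theta(u)(T)f',\qquad \widehat\Theta(u)(\lambda_s)=u(s)\lambda_s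
\]
for all $f,f'\in L^\infty(G)$, $T\in B(L^2(G))$ and $s\in G$. It extends the multiplier $\lambda_s\mapsto u(s)\lambda_s$ of $L(G)$. For $\mathcal S\subseteq B(L^2(G))$ let $\mathrm{Bim}_{L(G)}(\mathcal S)$ be the ultraweakly closed linear span of $\{xSy:x,y\in L(G),\ S\in\mathcal S\}$, and put
\[
\mathcal B_G(T)=\mathrm{Bim}_{L(G)}\{\widehat\Theta(u)(T):u\in A(G)\}.
\]
We study the following condition on $G$:
\begin{equation}\label{eq:cond}
T\in\mathcal B_G(T)\quad\text{for every }T\in B(L^2(G)).\tag{$*$}
\end{equation}
Equivalently, every $T$ is an ultraweak limit of finite sums $\sum_jx_j\widehat\Theta(u_j)(T)y_j$ with $u_j\in A(G)$ and $x_j,y_j\in L(G)$, all choices being allowed to depend on $T$.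

It is known that every locally compact group with the approximation property (AP) satisfies \eqref{eq:cond}, and without any coefficients: for such a group there is a net $(u_i)$ in $A(G)$ with $\widehat\Theta(u_i)(T)\to T$ ultraweakly for all $T$. The question posed in \cite{CP} is whether there are locally compact groups that fail \eqref{eq:cond}. We show that there are, even countable discrete ones.

\subsection{What the condition says for a discrete group}\label{ss:discrete}

Let $G$ be discrete. Write $R_{s,t}=\langle R\delta_t,\delta_s\rangle$ for the entries of $R\in B(\ell^2(G))$ and $E_{s,t}$ for the matrix units. From $\lambda_g\delta_t=\delta_{gt}$ we get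
\begin{equation}\label{eq:translate}
(\lambda_gR\lambda_h)_{s,t}=R_{g^{-1}s,\,ht}.
\end{equation}
Since $E_{s,t}=E_{s,s}\lambda_{st^{-1}}E_{t,t}$, the bimodule property gives $\widehat\Theta(u)(E_{s,t})=u(st^{-1})E_{s,t}$, and then
\[
E_{s,s}\widehat\Theta(u)(R)E_{t,t}=\widehat\Theta(u)(R_{s,t}E_{s,t})=u(st^{-1})R_{s,t}E_{s,t}.
\]
So $\widehat\Theta(u)$ is the Schur multiplier $M_u$ defined by $M_u(R)_{s,t}=u(st^{-1})R_{s,t}$. If $u(s)=\langle\lambda_s\xi,\eta\rangle$, then
\begin{equation}\label{eq:schurbound}
\|M_u\|\le\|\xi\|\|\eta\|,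
\end{equation}
because $M_u(R)=W^*(R\otimes1)V$ with $V\delta_t=\delta_t\otimes\lambda_{t^{-1}}\xi$ and $W\delta_s=\delta_s\otimes\lambda_{s^{-1}}\eta$.

For $r\in G$ the \emph{$r$-th diagonal} of $R$ is the function $\Delta_r(R)\in\ell^\infty(G)$ given by $\Delta_r(R)(s)=R_{s,r^{-1}s}$. The point mass $\delta_r(s)=\langle\lambda_s\delta_e,\delta_r\rangle$ is in $A(G)$, and comparing entries gives
\begin{equation}\label{eq:diag}
\widehat\Theta(\delta_r)(R)=\Delta_r(R)\lambda_r .
\end{equation}
Thus $R$ has a formal Fourier series $\sum_r\Delta_r(R)\lambda_r$, and $\widehat\Theta(u)$ multiplies its $r$-th term by $u(r)$: the maps $\widehat\Theta(u)$ are summation methods. For $G=\mathbb Z$ the Fej\'er weights $u_n(r)=\max(0,1-|r|/n)$ are the coefficients of the unit vectors $n^{-1/2}1_{\{0,\dots,n-1\}}$; so $\|M_{u_n}(R)\|\le\|R\|$, the entries converge, and $M_{u_n}(R)\to R$ ultraweakly. Condition \eqref{eq:cond} asks for less than a summation method.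

\begin{lemma}\label{lem:diagonals}
Let $G$ be discrete and $T\in B(\ell^2(G))$. For $u\in A(G)$ the operator $M_u(T)$ lies in the norm closed span of $\{\Delta_r(T)\lambda_r:r\in G\}$, and $\mathcal B_G(T)=\mathrm{Bim}_{L(G)}\{\Delta_r(T):r\in G\}$.
\end{lemma}

\begin{proof}
Let $u(s)=\langle\lambda_s\xi,\eta\rangle$ and $u_n(s)=\langle\lambda_s\xi_n,\eta_n\rangle$, with finitely supported $\xi_n\to\xi$, $\eta_n\to\eta$. Then $u_n$ is finitely supported, so $M_{u_n}(T)=\sum_ru_n(r)\Delta_r(T)\lambda_r$, and $\|M_u-M_{u_n}\|\le\|\xi-\xi_n\|\|\eta\|+\|\xi_n\|\|\eta-\eta_n\|$ by \eqref{eq:schurbound}. This gives the first claim and the inclusion $\subseteq$. The inclusion $\supseteq$ follows from $\Delta_r(T)=\widehat\Theta(\delta_r)(T)\lambda_r^*$.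
\end{proof}

So a discrete group satisfies \eqref{eq:cond} when every operator lies in the bimodule generated by its own diagonals. On \emph{every} discrete group, $T\in\mathcal B_G(T)$ holds in the following cases.
\begin{itemize}
\item $T$ has finitely many nonzero diagonals. Then $T$ is the finite sum of the $\Delta_r(T)\lambda_r$. This covers $T\in\ell^\infty(G)$.
\item $T\in L(G)$. Such a $T$ commutes with right translations, so $T_{s,r^{-1}s}=T_{r,e}$ and every diagonal is constant. If $T\ne0$, one of the constants is nonzero, so $1\in\mathcal B_G(T)$ and $T=T\cdot1\in\mathcal B_G(T)$.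
\item Some diagonal of $T$ is nonzero at exactly one point $s$. Then $\mathcal B_G(T)$ contains $\lambda_gE_{s,s}\lambda_h=E_{gs,h^{-1}s}$ for all $g,h$, so it is all of $B(\ell^2(G))$.
\end{itemize}
The second and third cases owe everything to the coefficients from $L(G)$, and the first two cover both algebras that generate $B(\ell^2(G))$. One could therefore guess that the coefficients make \eqref{eq:cond} automatic. The guess is wrong.

\subsection{Results}

For a group $\Lambda$, the wreath product $\mathbb Z/2\wr\Lambda$ is the set of pairs $(\varepsilon,n)$, where $n\in\Lambda$ and $\varepsilon:\Lambda\to\{\pm1\}$ equals $-1$ at finitely many points, with the product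
\[
(\varepsilon,n)(\varepsilon',n')=(\varepsilon\cdot n\varepsilon',\,nn'),\qquad (n\varepsilon')(p)=\varepsilon'(n^{-1}p).
\]

\begin{theorem}\label{thm:main}
Let $N$ be a discrete group without AP and $\Lambda$ any infinite discrete group. Then $N\times(\mathbb Z/2\wr\Lambda)$ fails \eqref{eq:cond}.
\end{theorem}

Lattices in $SL_r(\mathbb R)$, $r\ge3$, do not have AP \cite{LdlS}. Hence $SL_3(\mathbb Z)$ lacks AP, and the question is answered.

\begin{corollary}
The countable discrete group $SL_3(\mathbb Z)\times(\mathbb Z/2\wr\mathbb Z)$ fails \eqref{eq:cond}.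
\end{corollary}

\begin{theorem}\label{thm:char}
For a discrete group $N$ the following are equivalent:
\begin{itemize}
\item[(a)] $N$ has AP;
\item[(b)] $N\times C$ satisfies \eqref{eq:cond} for every discrete group $C$ with AP;
\item[(c)] $N\times(\mathbb Z/2\wr\mathbb Z)$ satisfies \eqref{eq:cond};
\item[(d)] $N\times(\mathbb Z/2\wr\Lambda)$ satisfies \eqref{eq:cond} for some infinite discrete group $\Lambda$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:perm}
Condition \eqref{eq:cond} passes from a locally compact group to its open subgroups and to its direct factors. Hence every locally compact group that has an open subgroup, or a direct factor, of the form in Theorem~\ref{thm:main} fails \eqref{eq:cond}.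
\end{theorem}

Theorem~\ref{thm:perm} carries \eqref{eq:cond}, not its failure, from a product to a factor, so these results give no information on whether the group $N$ of Theorem~\ref{thm:main} itself fails \eqref{eq:cond}.

To refute \eqref{eq:cond} one needs an operator and a normal functional that is nonzero on it and vanishes on all $\lambda_gM_u(\cdot)\lambda_h$, $u\in A(G)$. Section~\ref{sec:Q} shows that the failure of AP supplies such a pair for $g=h=e$. The rest of the proof rebuilds the pair on $N\times(\mathbb Z/2\wr\Lambda)$ so that the translations $g,h$ reveal nothing new. Section~\ref{sec:model} does this by hand for a $2\times2$ matrix, and Sections~\ref{sec:wreath} and~\ref{sec:proof} do it in general.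

\section{Standard facts}\label{sec:facts}

By the bicommutant theorem, a unital $*$-algebra of operators is ultraweakly dense in its bicommutant; so the span of the $\lambda_g$ is ultraweakly dense in $L(G)$. This reduces coefficients to group elements.

\begin{lemma}\label{lem:bim}
For every locally compact group $G$ and every $\mathcal S\subseteq B(L^2(G))$, the space $\mathrm{Bim}_{L(G)}(\mathcal S)$ is the ultraweakly closed span of $\{\lambda_gS\lambda_h:g,h\in G,\ S\in\mathcal S\}$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be this closed span, and fix $S\in\mathcal S$. Multiplication is separately ultraweakly continuous. So for fixed $h$ the set $\{x:xS\lambda_h\in\mathcal E\}$ is an ultraweakly closed subspace containing every $\lambda_g$, and it contains $L(G)$. Then for fixed $x\in L(G)$ the set $\{y:xSy\in\mathcal E\}$ is an ultraweakly closed subspace containing every $\lambda_h$, and it contains $L(G)$.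
\end{proof}

We also use the following.
\begin{itemize}
\item[(F0)] $B(L^2(G))$ is the ultraweakly closed span of $\{f\lambda_s:f\in L^\infty(G),\ s\in G\}$. Indeed $\lambda_sf\lambda_s^*$ is the left translate $f(s^{-1}\,\cdot)$, so the span is a unital $*$-algebra; and since $L^\infty(G)$ is maximal abelian, its commutant consists of the left invariant elements of $L^\infty(G)$, which are the constants.
\end{itemize}
Let $N$ be a discrete group. A function $u$ on $N$ is a \emph{completely bounded multiplier} of $A(N)$ if $uA(N)\subseteq A(N)$ and the resulting normal map $\lambda_s\mapsto u(s)\lambda_s$ on $L(N)$ is completely bounded. These functions form the Banach space $M_0A(N)$, normed by the completely bounded norm of that map.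
\begin{itemize}
\item[(F1)] $u\in M_0A(N)$ if and only if $M_u$ is a bounded map on $B(\ell^2(N))$, and then $\|u\|_{M_0A}=\|M_u\|$ \cite{BF}. (The symbols $u(st^{-1})$, $u(s^{-1}t)$, $u(t^{-1}s)$ give the same norm: conjugate by the unitary $\delta_s\mapsto\delta_{s^{-1}}$, and transpose.) In particular $A(N)\subseteq M_0A(N)$ and $1\in M_0A(N)$, with $M_1=\mathrm{id}$.
\item[(F2)] Let $Q(N)\subseteq M_0A(N)^*$ be the norm closure of the functionals $u\mapsto\sum_rf(r)u(r)$, $f\in\ell^1(N)$. Then $Q(N)^*=M_0A(N)$ (De Canni\`ere--Haagerup). The group $N$ has AP if and only if $1$ is in the $\sigma(M_0A(N),Q(N))$-closure of $A(N)$ \cite{HK}. A reader new to AP may take this as its definition for discrete groups.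
\item[(F3)] Restriction to a closed subgroup $H$ of a locally compact group $G$ maps $A(G)$ into $A(H)$ (Herz).
\end{itemize}
For a bounded function $x$ on $N$ we write $D_x$ for the corresponding diagonal operator. Comparing entries,
\begin{equation}\label{eq:module}
M_u(D_xRD_y)=D_xM_u(R)D_y\qquad(u\in M_0A(N)).
\end{equation}

\section{Elements of $Q(N)$ are matrix coefficients}\label{sec:Q}

If $N$ lacks AP, then (F2) and the Hahn--Banach theorem give $\varphi\in Q(N)$ that vanishes on $A(N)$ and not at $1$. Condition \eqref{eq:cond} speaks of operators, whereas $\varphi$ is only known as a limit of functions in $\ell^1(N)$. The next lemma realizes $\varphi$ by one operator and two vectors. For $T\in B(\ell^2(N))$ and $a,b\in\ell^2(N)$ put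
\[
\varphi_{T,a,b}(u)=\langle M_u(T)b,a\rangle\qquad(u\in M_0A(N)).
\]

\begin{lemma}\label{lem:Q}
Let $N$ be a discrete group. Every $\varphi_{T,a,b}$ lies in $Q(N)$ and has norm at most $\|T\|\|a\|\|b\|$. Conversely, every $\varphi\in Q(N)$ equals $\varphi_{T,a,b}$ for some $T\in B(\ell^2(N))$ and $a,b\in\ell^2(N)$ with $a,b\ge0$.
\end{lemma}

\begin{proof}
The norm bound follows from (F1). If $a,b$ are finitely supported, then $\varphi_{T,a,b}(u)=\sum_{z,w}u(zw^{-1})T_{z,w}b(w)\overline{a(z)}$ is a finite combination of point evaluations. In general $\varphi_{T,a,b}-\varphi_{T,a',b'}=\varphi_{T,a-a',b}+\varphi_{T,a',b-b'}$, so $\varphi_{T,a,b}$ is a norm limit of such combinations and lies in $Q(N)$.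

For the converse let
\[
K=\{\varphi_{T,a,b}:\|T\|\le1,\ a,b\ge0,\ \|a\|\le1,\ \|b\|\le1\}.
\]
Duality will show that $K$ is dense in the unit ball of $Q(N)$. To pass from density to containment of a ball, we need $K$ to be closed under infinite convex combinations; this is where the positivity of $a,b$ is convenient.

\emph{Step 1: if $t_j>0$, $\sum_jt_j=1$ and $\varphi_{T_j,a_j,b_j}\in K$ (finitely or countably many $j$), then $\sum_jt_j\varphi_{T_j,a_j,b_j}\in K$.} Put $a=(\sum_jt_ja_j^2)^{1/2}$ and $b=(\sum_jt_jb_j^2)^{1/2}$ pointwise. Then $\|a\|^2=\sum_jt_j\|a_j\|^2\le1$, and likewise $\|b\|\le1$. Let $A_j,B_j$ be the diagonal operators with entries $\sqrt{t_j}\,a_j/a$ and $\sqrt{t_j}\,b_j/b$, and $0$ where the denominator vanishes. Then $\sum_jA_j^2\le1$, $\sum_jB_j^2\le1$, $A_ja=\sqrt{t_j}\,a_j$ and $B_jb=\sqrt{t_j}\,b_j$. For operators $S_j$ with $\|S_j\|\le c$, the Cauchy--Schwarz inequality gives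
\[
\sum_j|\langle A_jS_jB_j\xi,\eta\rangle|\le c\sum_j\|B_j\xi\|\|A_j\eta\|\le c\,\|\xi\|\|\eta\|,
\]
so $\sum_jA_jS_jB_j$ converges weakly to an operator of norm at most $c$. Let $T=\sum_jA_jT_jB_j$, a contraction. The weakly convergent series $\sum_jA_jM_u(T_j)B_j$ has the same entries as $M_u(T)$, so the two are equal, and
\[
\langle M_u(T)b,a\rangle=\sum_j\langle M_u(T_j)B_jb,A_ja\rangle=\sum_jt_j\langle M_u(T_j)b_j,a_j\rangle .
\]

\emph{Step 2: $K$ is norm dense in the closed unit ball of $Q(N)$.} Let $\xi,\eta$ be unit vectors, $\xi=D_y|\xi|$ and $\eta=D_x|\eta|$ with $x,y$ unimodular. By \eqref{eq:module}, $\langle M_u(T)\xi,\eta\rangle=\langle M_u(D_x^*TD_y)|\xi|,|\eta|\rangle$. Hence $\sup_{\varphi\in K}|\varphi(u)|=\|M_u\|=\|u\|_{M_0A}$. The set $K$ is convex by Step~1, and $cK\subseteq K$ for $|c|\le1$ (replace $T$ by $cT$). If some $\psi$ in the unit ball were not in the closure of $K$, the Hahn--Banach theorem would give $u\in Q(N)^*=M_0A(N)$ with $\sup_{\varphi\in K}|\varphi(u)|<|\psi(u)|\le\|u\|_{M_0A}$, a contradiction.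

\emph{Step 3: $K$ contains the ball of radius $\frac12$.} Let $\|\varphi\|\le\frac12$. We choose $\psi_1,\psi_2,\dots\in K$ so that $r_n=\varphi-\sum_{j=1}^n2^{-j}\psi_j$ has norm at most $2^{-n-1}$. This holds for $n=0$. If it holds for $n$, then $2^{n+1}r_n$ is in the unit ball, and Step~2 gives $\psi_{n+1}\in K$ within $\frac12$ of it, so that $\|r_{n+1}\|\le2^{-n-2}$. Thus $\varphi=\sum_{j\ge1}2^{-j}\psi_j\in K$ by Step~1. An arbitrary $\varphi$ is a scalar multiple of an element of $K$, and the scalar is absorbed into $T$.
\end{proof}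

The lemma locates \eqref{eq:cond} relative to AP: without coefficients, the two coincide.

\begin{proposition}\label{prop:AP}
For a discrete group $N$ the following are equivalent: \textup{(i)} $N$ has AP; \textup{(ii)} there is a net $(u_i)$ in $A(N)$ with $M_{u_i}(T)\to T$ ultraweakly for all $T$; \textup{(iii)} every $T$ lies in the ultraweak closure of $\{M_u(T):u\in A(N)\}$. If $N$ lacks AP, there are $T,a,b$ such that $\varphi_{T,a,b}$ vanishes on $A(N)$ and $\varphi_{T,a,b}(1)=1$.
\end{proposition}

\begin{proof}
Assume (i), and let $u_i\to1$ in $\sigma(M_0A(N),Q(N))$ with $u_i\in A(N)$. If $\omega=\sum_j\langle\,\cdot\,\xi_j,\eta_j\rangle$ is normal, then $u\mapsto\omega(M_u(T))$ is the norm convergent sum $\sum_j\varphi_{T,\eta_j,\xi_j}\in Q(N)$, so $\omega(M_{u_i}(T))\to\omega(T)$. This is (ii), and (ii) implies (iii). If (i) fails, the Hahn--Banach theorem separates $1$ from the weak* closure of the subspace $A(N)$ of $Q(N)^*$: there is $\varphi\in Q(N)$ with $\varphi|_{A(N)}=0$ and $\varphi(1)=1$. Write $\varphi=\varphi_{T,a,b}$. The normal functional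 $\langle\,\cdot\,b,a\rangle$ vanishes on every $M_u(T)$, $u\in A(N)$, and equals $1$ at $T$, so (iii) fails.
\end{proof}

In particular AP implies \eqref{eq:cond} for discrete groups, which is the only case of this implication that we use. The obstacle to the converse is that we know nothing about the translated functionals $u\mapsto\langle\lambda_gM_u(T)\lambda_hb,a\rangle$.

\section{A model with two blocks}\label{sec:model}

We first record how translations and multipliers act on block diagonal operators. Let $N,C$ be discrete groups and $G=N\times C$. Write $\ell^2(G)=\bigoplus_{k\in C}\ell^2(N)$, and let $R_{k,k'}\in B(\ell^2(N))$ be the blocks of $R\in B(\ell^2(G))$.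

\begin{lemma}\label{lem:block}
Let $u\in M_0A(G)$ and $v(r)=u(r,e)$. Then $v\in M_0A(N)$. If $R$ is block diagonal, and $g^{-1}=(\beta,l)$, $h=(\gamma,l')$, then for all $k\in C$
\[
(\lambda_gM_u(R)\lambda_h)_{k,k}=1_{\{l=l'\}}\,\lambda_\beta^*M_v(R_{lk,lk})\lambda_\gamma .
\]
\end{lemma}

\begin{proof}
The symbol of $M_u$ at $((z,k),(w,k))$ is $u(zw^{-1},e)=v(zw^{-1})$. So $M_v$ is the restriction of $M_u$ to one diagonal block, which gives $v\in M_0A(N)$ by (F1), and $M_u(R)$ is block diagonal with blocks $M_v(R_{k,k})$. By \eqref{eq:translate}, the $((z,k),(w,k))$ entry of $\lambda_gM_u(R)\lambda_h$ is the $(\beta z,\gamma w)$ entry of the block $M_u(R)_{lk,l'k}$. This block vanishes unless $l=l'$, and by \eqref{eq:translate} in $N$ its $(\beta z,\gamma w)$ entry is the $(z,w)$ entry of $\lambda_\beta^*M_u(R)_{lk,l'k}\lambda_\gamma$.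
\end{proof}

Now let $N=\{e,\sigma\}$, with basis $(\delta_e,\delta_\sigma)$, and
\[
T=\begin{pmatrix}1&0\\1&0\end{pmatrix},\quad a=\begin{pmatrix}2\\1\end{pmatrix},\quad b=\begin{pmatrix}1\\0\end{pmatrix},\quad M_v(T)=\begin{pmatrix}v(e)&0\\v(\sigma)&0\end{pmatrix}.
\]
Then $\varphi(v)=\langle M_v(T)b,a\rangle=2v(e)+v(\sigma)$ and $\varphi(1)=3$. Here $A(N)$ contains all functions, so we let $\ker\varphi$ play its role. It is spanned by $v_0$ with $v_0(e)=1$, $v_0(\sigma)=-2$. The operator $T$ is not a multiple of $M_{v_0}(T)$, but one coefficient recovers it: $T=-(1+\lambda_\sigma)M_{v_0}(T)$. In dual terms, $\langle\lambda_\sigma M_v(T)b,a\rangle=v(e)+2v(\sigma)$ is not a multiple of $\varphi(v)$. Right translation is harmless in this example, since $M_v(T)\lambda_\sigma b=0$.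

\emph{Signs.} Let $D=\mathrm{diag}(1,-1)$. The data $(T,a)$ and $(DT,Da)$ define the same functional $\varphi$, because $M_v(DT)=DM_v(T)$ and $D^2=1$. They define opposite translated functionals, because $D\lambda_\sigma D=-\lambda_\sigma$. So the average of the two retains $\varphi$ and cancels the translate.

\emph{A placement that fails.} The two copies must be blocks of one operator on a group. Try $C=\{e,\tau\}$, $\widehat T=T\oplus DT$ and $\Omega(R)=\frac12\langle R_{e,e}b,a\rangle+\frac12\langle R_{\tau,\tau}b,Da\rangle$. Translations in $N$ are now under control, but conjugation by $\lambda_{(e,\tau)}$ interchanges the blocks and produces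
\[
\tfrac12\langle DM_v(T)b,a\rangle+\tfrac12\langle M_v(T)b,Da\rangle=2v(e)-v(\sigma),
\]
which again is not a multiple of $\varphi(v)$. The part of $\Omega$ designed for one copy must never read the other, whatever translation in $C$ is applied.

\emph{A placement that works.} Let $C$ be the group of the eight $2\times2$ signed permutation matrices. For $k\in C$ exactly one of the entries $k_{11},k_{12}$ is nonzero, and it is $\pm1$. Let $\widehat T$ be block diagonal with blocks $\widehat T_{k,k}=k_{11}T+k_{12}DT$. Let $J=\mathrm{diag}(-1,1)$, let $F$ be the flip $E_{12}+E_{21}$, and put $g_1=\frac12(\delta_I-\delta_J)$, $g_2=\frac12(\delta_F-\delta_{JF})$. Then $\sum_kg_1(k)k=\frac12(I-J)=E_{11}$ and $\sum_kg_2(k)k=E_{11}F=E_{12}$, so for $l\in C$ and $i,j\in\{1,2\}$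
\begin{equation}\label{eq:toy}
\sum_kg_i(k)(lk)_{1j}=(lE_{1i})_{1j}=l_{11}1_{\{i=j\}}.
\end{equation}
Define $\Omega(R)=\frac12\sum_kg_1(k)\langle R_{k,k}b,a\rangle+\frac12\sum_kg_2(k)\langle R_{k,k}b,Da\rangle$. By Lemma~\ref{lem:block} and \eqref{eq:toy}, the first half of $\Omega$ reads only the copy $T$ and the second only $DT$, both with the factor $l_{11}$:
\[
\Omega(\lambda_gM_u(\widehat T)\lambda_h)=1_{\{l=l'\}}\,l_{11}\,\bigl\langle\tfrac12(\lambda_\beta^*+D\lambda_\beta^*D)M_v(T)\lambda_\gamma b,a\bigr\rangle=1_{\{l=l'\}}\,l_{11}\,1_{\{\beta=\gamma=e\}}\,\varphi(v).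
\]
Hence $\Omega(\widehat T)=3$, while $\Omega$ vanishes on the $L(G)$-bimodule generated by the $M_u(\widehat T)$ with $u(\cdot,e)\in\ker\varphi$. The coefficients have been neutralized.

In general three things change. Signs are needed on the right as well; the vectors $a,b$ have infinite supports; and, as a result, infinitely many copies must be placed. We begin with the placement.

\section{Placing infinitely many blocks}\label{sec:wreath}

We want functions $f_p$, which spread the $p$-th copy over $C$, and $g_p$, which read it, for infinitely many $p$. The $f_p$ should be uniformly bounded with disjoint supports, so that the operator is bounded; the $g_p$ should be bounded in $\ell^1(C)$, so that the functional converges; and the analogue of \eqref{eq:toy} should hold. Signed permutation matrices of infinite size do this. On $C=\mathbb Z/2\wr\Lambda$ define $\pi(\varepsilon,n)=D_\varepsilon\lambda_n\in B(\ell^2(\Lambda))$. Since $\lambda_nD_{\varepsilon'}\lambda_n^*=D_{n\varepsilon'}$, we have $\pi(k)\pi(k')=\pi(kk')$. (For $|\Lambda|=2$ the image of $\pi$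 is the group of eight matrices above.) Let $\mathbf 1$ be the constant sign function, and let $\varepsilon_0$ equal $-1$ at $e$ and $1$ elsewhere. For $p\in\Lambda$ put
\[
f_p(\varepsilon,n)=\varepsilon(e)1_{\{n=p\}},\qquad g_p=\tfrac12\bigl(\delta_{(\mathbf 1,p)}-\delta_{(\varepsilon_0,p)}\bigr),\qquad\chi=f_e .
\]

\begin{lemma}\label{lem:wreath}
The functions $f_p$ take values in $\{0,\pm1\}$ and have pairwise disjoint supports. Each $g_p$ is supported on two points and $\|g_p\|_1=1$. For $l\in C$ and $p,p'\in\Lambda$,
\[
\sum_{k\in C}g_{p'}(k)f_p(lk)=\chi(l)\,1_{\{p=p'\}},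
\]
where $\chi(\eta,q)=\eta(e)1_{\{q=e\}}$; in particular $\chi$ equals $1$ at the identity of $C$.
\end{lemma}

\begin{proof}
The support of $f_p$ is $\{(\varepsilon,n):n=p\}$, which gives the first claim, and the second is the definition of $g_p$. The entry $(D_\varepsilon\lambda_n)_{e,p^{-1}}$ is $\varepsilon(e)1_{\{np^{-1}=e\}}$, so $f_p(k)=\pi(k)_{e,p^{-1}}$. Moreover
\[
\sum_kg_{p'}(k)\pi(k)=\tfrac12(1-D_{\varepsilon_0})\lambda_{p'}=E_{e,e}\lambda_{p'}=E_{e,p'^{-1}}.
\]
So the sum in the statement is $(\pi(l)E_{e,p'^{-1}})_{e,p^{-1}}=\pi(l)_{e,e}1_{\{p=p'\}}=f_e(l)1_{\{p=p'\}}$.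
\end{proof}

The factor $\chi(l)$ does not depend on $p$. This is essential below, since cancellations will occur only between different copies.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The construction makes no use of AP, so we state it for arbitrary data.

\begin{proposition}\label{prop:key}
Let $N$ be a discrete group, $\Lambda$ an infinite discrete group, $C=\mathbb Z/2\wr\Lambda$ and $G=N\times C$. Let $T\in B(\ell^2(N))$ and $a,b\in\ell^2(N)$. There are $\widehat T\in B(\ell^2(G))$ and a normal functional $\Omega$ on $B(\ell^2(G))$ such that for all $u\in M_0A(G)$ and $g,h\in G$, writing $g^{-1}=(\beta,l)$, $h=(\gamma,l')$ and $v(r)=u(r,e)$,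
\begin{equation}\label{eq:key}
\Omega(\lambda_gM_u(\widehat T)\lambda_h)=1_{\{\beta=\gamma=e\}}\,1_{\{l=l'\}}\,\chi(l)\,\varphi_{T,a,b}(v).
\end{equation}
\end{proposition}

\subsection{Averaging over signs}

Let $Q\subseteq N$ be finite and nonempty, and let $P$ be the projection onto $\ell^2(Q)$. Extend each $x\in\{\pm1\}^Q$ by $0$ outside $Q$. For $z,z'\in Q$ the average of $x_zx_{z'}$ over $\{\pm1\}^Q$ is $1$ if $z=z'$, and $0$ otherwise (flip the sign at $z$). So the average of $D_xRD_x$ is $\sum_{z\in Q}R_{z,z}E_{z,z}$. The diagonal entries of $\lambda_r$ are $1_{\{r=e\}}$, and therefore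
\begin{equation}\label{eq:avg}
2^{-|Q|}\sum_{x\in\{\pm1\}^Q}D_x\lambda_rD_x=1_{\{r=e\}}P\qquad(r\in N).
\end{equation}

One would like to average over signs on the supports of $a$ and $b$ at once. On a discrete group, however, an average over blocks is a series with weights $w_m>0$, $\sum_mw_m=1$, and such a series cannot serve an infinite set $Z$: if sign patterns $x^{(m)}\in\{\pm1\}^Z$ satisfy $\sum_mw_mx^{(m)}_zx^{(m)}_{z'}=0$ for $z\ne z'$, the functions $m\mapsto x^{(m)}_z$ are orthonormal in $\ell^2(w)$, and Bessel's inequality for $1_{\{m\}}$ gives $|Z|\,w_m^2\le w_m$. We therefore cut the functional $\langle\,\cdot\,b,a\rangle$ into a summable series of finitely supported pieces and give each piece its own finite set of signs.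

\subsection{Cutting the functional}

Choose nonempty finite sets $Q_1\subseteq Q_2\subseteq\cdots\subseteq N$, with projections $P_i$, such that $a_i=P_ia$ and $b_i=P_ib$ satisfy $\|a-a_i\|,\|b-b_i\|\le2^{-i}$. Put $a_0=b_0=0$ and
\[
\omega_i(R)=\langle Rb_i,a_i\rangle-\langle Rb_{i-1},a_{i-1}\rangle\qquad(R\in B(\ell^2(N)),\ i\ge1).
\]
Each $\omega_i$ is normal, and $\omega_i(P_iRP_i)=\omega_i(R)$ because all four vectors lie in $\ell^2(Q_i)$. Writing $\omega_i(R)=\langle Rb_i,a_i-a_{i-1}\rangle+\langle R(b_i-b_{i-1}),a_{i-1}\rangle$ gives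
\[
\|\omega_i\|\le\|a_i-a_{i-1}\|\|b\|+\|a\|\|b_i-b_{i-1}\|.
\]
For $i\ge2$ we have $a_i-a_{i-1}=P_i(a-a_{i-1})$, of norm at most $2^{1-i}$, and the same holds for $b$. So $\sum_i\|\omega_i\|<\infty$, and telescoping gives
\begin{equation}\label{eq:telescope}
\sum_i\omega_i(R)=\lim_i\langle Rb_i,a_i\rangle=\langle Rb,a\rangle .
\end{equation}
A single piece $v\mapsto\omega_i(M_v(T))$ is a finite combination of point evaluations, so it vanishes on $A(N)$ only if it is zero. In the application only the full sum \eqref{eq:telescope} vanishes on $A(N)$, so all pieces must be read with the same factor.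

\subsection{The operator and the functional}

Let $F_i=\{\pm1\}^{Q_i}\times\{\pm1\}^{Q_i}$ and let $M=\bigsqcup_iF_i$, a countable set. For $m=(x,y)\in F_i$ put
\[
S_m=D_xTD_y,\qquad\rho_m(R)=|F_i|^{-1}\omega_i(D_xRD_y).
\]
Then $\|S_m\|\le\|T\|$, $\rho_m$ is normal, and $\sum_{m\in M}\|\rho_m\|\le\sum_i\|\omega_i\|<\infty$. Since $\Lambda$ is infinite, there is an injection $\theta:M\to\Lambda$; this is the only use of that hypothesis. Write $f_m,g_m$ for $f_{\theta(m)},g_{\theta(m)}$.

Let $\widehat T$ be block diagonal with blocks $\widehat T_{k,k}=\sum_{m\in M}f_m(k)S_m$. The supports of the $f_m$ are disjoint, so each block is $0$ or $\pm S_m$ for one $m$, and $\|\widehat T\|\le\|T\|$. Let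
\[
\Omega=\sum_{m\in M}\Omega_m,\qquad\Omega_m(R)=\sum_{k\in C}g_m(k)\rho_m(R_{k,k}).
\]
Each $\Omega_m$ is a sum of two normal functionals and $\|\Omega_m\|\le\|g_m\|_1\|\rho_m\|=\|\rho_m\|$. The series converges absolutely in norm, so $\Omega$ is normal.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $Y=\lambda_gM_u(\widehat T)\lambda_h$. If $l\ne l'$, all diagonal blocks of $Y$ vanish by Lemma~\ref{lem:block}, and both sides of \eqref{eq:key} are $0$. Let $l=l'$ and fix $m$. By Lemma~\ref{lem:block},
\[
\Omega_m(Y)=\sum_kg_m(k)\sum_{m'}f_{m'}(lk)\,\rho_m(\lambda_\beta^*M_v(S_{m'})\lambda_\gamma).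
\]
Two values of $k$ contribute, and for each at most one $m'$, so we may sum over $k$ first. By Lemma~\ref{lem:wreath} and the injectivity of $\theta$, only $m'=m$ survives. With $m=(x,y)\in F_i$ and \eqref{eq:module},
\[
\Omega_m(Y)=\chi(l)\,\rho_m(\lambda_\beta^*M_v(S_m)\lambda_\gamma)=\chi(l)\,|F_i|^{-1}\,\omega_i\bigl(D_x\lambda_\beta^*D_x\,M_v(T)\,D_y\lambda_\gamma D_y\bigr).
\]
Sum over the finite set $F_i$. The variables $x$ and $y$ run independently and $|F_i|=2^{|Q_i|}2^{|Q_i|}$, so \eqref{eq:avg} applies to each side:
\[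
\sum_{m\in F_i}\Omega_m(Y)=\chi(l)\,1_{\{\beta=e\}}1_{\{\gamma=e\}}\,\omega_i(P_iM_v(T)P_i)=\chi(l)\,1_{\{\beta=\gamma=e\}}\,\omega_i(M_v(T)).
\]
The series $\sum_m\Omega_m(Y)$ converges absolutely, so it may be grouped by $i$. Since $M_v(T)$ is a bounded operator by Lemma~\ref{lem:block}, \eqref{eq:telescope} gives $\sum_i\omega_i(M_v(T))=\varphi_{T,a,b}(v)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As $N$ lacks AP, Proposition~\ref{prop:AP} gives $\varphi=\varphi_{T,a,b}$ with $\varphi|_{A(N)}=0$ and $\varphi(1)=1$. Take $\widehat T$ and $\Omega$ from Proposition~\ref{prop:key}. If $u\in A(G)$, then $v=u(\cdot,e)\in A(N)$ by (F3), so $\varphi(v)=0$ and $\Omega(\lambda_g\widehat\Theta(u)(\widehat T)\lambda_h)=0$ for all $g,h\in G$. The kernel of $\Omega$ is ultraweakly closed, so $\mathcal B_G(\widehat T)\subseteq\ker\Omega$ by Lemma~\ref{lem:bim}. On the other hand, \eqref{eq:key} with $u=1$ and $g=h=e$ gives $\Omega(\widehat T)=\varphi(1)=1$. Hence $\widehat T\notin\mathcal B_G(\widehat T)$.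
\end{proof}

\begin{remark}
The functional $\varphi\in Q(N)$ vanishes on the $\sigma(M_0A(N),Q(N))$-closure of $A(N)$. So the conclusion of Theorem~\ref{thm:main} persists if $A(G)$ is replaced by the larger set of all $u\in M_0A(G)$ for which $u(\cdot,e)$ lies in that closure: $\widehat T$ is not in the bimodule generated by the $M_u(\widehat T)$ for such $u$.
\end{remark}

\section{Characterization of AP and permanence}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(a)$\Rightarrow$(b). AP is preserved by extensions \cite{HK}: a group has AP if a normal subgroup and the quotient by it have AP. So $N\times C$ has AP, and it satisfies \eqref{eq:cond} by Proposition~\ref{prop:AP}.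

(b)$\Rightarrow$(c). The group $C=\mathbb Z/2\wr\mathbb Z$ is an extension of $\mathbb Z$ by the abelian group of sign functions, so it is solvable and hence amenable. Amenable groups have AP: if $(E_i)$ is a F\o lner net of finite sets, then $u_i(s)=|sE_i\cap E_i|/|E_i|$ is the coefficient of the unit vector $|E_i|^{-1/2}1_{E_i}$, so $u_i\in A(C)$, $\|u_i\|_{M_0A}\le1$ by \eqref{eq:schurbound}, and $u_i\to1$ pointwise. A bounded net that converges pointwise converges against $\ell^1(C)$, and so against its norm closure $Q(C)$.

(c)$\Rightarrow$(d) holds with $\Lambda=\mathbb Z$, and (d)$\Rightarrow$(a) is Theorem~\ref{thm:main}.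
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:perm}]
Let $G$ satisfy \eqref{eq:cond}, and let $H$ be an open subgroup or a direct factor; in both cases $H$ is a closed subgroup, so $u|_H\in A(H)$ for $u\in A(G)$ by (F3). We shall find a normal linear map $\iota:B(L^2(H))\to B(L^2(G))$ and an isometry $V:L^2(H)\to L^2(G)$ such that, for $S\in B(L^2(H))$, $u\in A(G)$ and $g,h\in G$,
\begin{itemize}
\item[(i)] $V^*\iota(S)V=S$;
\item[(ii)] $\widehat\Theta_G(u)(\iota(S))=\iota(\widehat\Theta_H(u|_H)(S))$;
\item[(iii)] $V^*\lambda_g\iota(S)\lambda_hV\in\mathrm{Bim}_{L(H)}\{S\}$.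
\end{itemize}
This suffices. Let $T\in B(L^2(H))$. By (ii) and (iii), the normal map $R\mapsto V^*RV$ sends every $\lambda_g\widehat\Theta_G(u)(\iota(T))\lambda_h$ into $\mathcal B_H(T)$, so it sends $\mathcal B_G(\iota(T))$ into $\mathcal B_H(T)$ by Lemma~\ref{lem:bim}. As $\iota(T)\in\mathcal B_G(\iota(T))$, (i) gives $T\in\mathcal B_H(T)$.

To prove (ii) it is enough to check that
\begin{itemize}
\item[(ii$'$)] for $f\in L^\infty(H)$ there is $\tilde f\in L^\infty(G)$ with $\iota(fS)=\tilde f\iota(S)$ for all $S$, and $\widehat\Theta_G(u)(\iota(\lambda^H_s))=u(s)\iota(\lambda^H_s)$ for $s\in H$.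
\end{itemize}
Indeed, both sides of (ii) then send $S=f\lambda_s^H$ to $u(s)\tilde f\iota(\lambda^H_s)$; both are normal in $S$, so they agree by (F0) for $H$.

\emph{Open subgroups.} Haar measure of $G$ restricts to Haar measure of $H$. Let $V$ be extension by zero, $P=VV^*=1_H\in L^\infty(G)$ and $\iota(S)=VSV^*=S\oplus0$. Then (i) holds. For (ii$'$) let $\tilde f$ be the extension of $f$ by zero; and for $s\in H$ we have $\iota(\lambda^H_s)=P\lambda_sP$, which $\widehat\Theta_G(u)$ multiplies by $u(s)$ since it is an $L^\infty(G)$-bimodule map. For (iii), $V^*\lambda_g\iota(S)\lambda_hV=(V^*\lambda_gV)S(V^*\lambda_hV)$. Here $V^*\lambda_gV=\lambda^H_g$ for $g\in H$. For $g\notin H$ it vanishes, because $P\lambda_gP=1_H1_{gH}\lambda_g=0$; this is where $H$ being a subgroup enters, while openness gave $P\ne0$ and the identification of $L^2(H)$.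

\emph{Direct factors.} Let $G=H\times K$, so $L^2(G)=L^2(H)\otimes L^2(K)$ and $\lambda_{(s,s')}=\lambda_s\otimes\lambda_{s'}$. Fix a unit vector $\zeta\in L^2(K)$, and let $V\xi=\xi\otimes\zeta$ and $\iota(S)=S\otimes1$. Then $V^*(S\otimes R)V=\langle R\zeta,\zeta\rangle S$, which gives (i). For (ii$'$) take $\tilde f=f\otimes1$ and note that $\iota(\lambda_s)=\lambda_{(s,e)}$. For (iii),
\[
V^*\lambda_{(s,s')}(S\otimes1)\lambda_{(t,t')}V=\langle\lambda_{s't'}\zeta,\zeta\rangle\,\lambda_sS\lambda_t .
\]

The last assertion is the contrapositive, combined with Theorem~\ref{thm:main}.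
\end{proof}

\section{Two crossed products of an invariant subspace of $\ell^\infty(G)$}

Let $G$ be discrete and let $X\subseteq\ell^\infty(G)$ be a weak* closed subspace invariant under left translations. There are two natural spaces of operators with Fourier coefficients in $X$:
\begin{align*}
\mathcal M(X)&=\text{ultraweakly closed span of }\{f\lambda_r:f\in X,\ r\in G\},\\
\mathcal N(X)&=\{R\in B(\ell^2(G)):\Delta_r(R)\in X\text{ for all }r\in G\}.
\end{align*}
The weak* topology of $\ell^\infty(G)$ is the restriction of the ultraweak topology, and $\Delta_r(R)=\widehat\Theta(\delta_r)(R)\lambda_r^*$ is normal in $R$. So $\mathcal N(X)$ is ultraweakly closed, and $\mathcal M(X)\subseteq\mathcal N(X)$ because $\Delta_r(f\lambda_{r'})=1_{\{r=r'\}}f$. If $G$ has AP the two spaces are equal: for $R\in\mathcal N(X)$ and $u\in A(G)$ we have $M_u(R)\in\mathcal M(X)$ by Lemma~\ref{lem:diagonals}, and $R$ is an ultraweak limit of such operators by Proposition~\ref{prop:AP}.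

\begin{corollary}
For $G$ as in Theorem~\ref{thm:main} there is a weak* closed left translation invariant subspace $X\subseteq\ell^\infty(G)$ such that $\mathcal M(X)$ is strictly smaller than $\mathcal N(X)$.
\end{corollary}

\begin{proof}
Let $\widehat T\notin\mathcal B_G(\widehat T)$, and let $X$ be the weak* closed span of all left translates of the functions $\Delta_r(\widehat T)$, $r\in G$. It is invariant because translations are weak* continuous, and $\widehat T\in\mathcal N(X)$. By Lemma~\ref{lem:diagonals} the bimodule $\mathcal B_G(\widehat T)$ contains each $\Delta_r(\widehat T)$, hence its left translates $\lambda_s\Delta_r(\widehat T)\lambda_s^*$, hence $X$, and hence $\mathcal M(X)$. So $\widehat T\notin\mathcal M(X)$.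
\end{proof}

\begin{thebibliography}{9}

\bibitem{BF} Bo\.zejko and Fendler, 1984.

\bibitem{CP} \emph{Crossed products of operator spaces and applications to harmonic analysis of non commutative groups}, \texttt{https://\allowbreak pergamos.lib.uoa.gr/\allowbreak uoa/\allowbreak dl/\allowbreak frontend/\allowbreak file/\allowbreak lib/\allowbreak default/\allowbreak data/\allowbreak 2956762/\allowbreak theFile}

\bibitem{HK} Haagerup and Kraus, Trans. AMS 344 (1994).

\bibitem{LdlS} Lafforgue and de la Salle, Duke Math. J. 160 (2011).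

\end{thebibliography}
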